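\title{The Ext and Tor intersection multiplicities differ over Gorenstein local rings of dimension six}

\begin{abstract}
Two modules of finite projective dimension over a local ring, whose supports meet only in the closed point, have two Euler characteristics, one formed from the Tor modules and one from the Ext modules. Over a complete intersection they agree up to the sign $(-1)^{\operatorname{codim}M}$ when $\dim M+\dim N\le\dim R$. We show that this fails over a Gorenstein normal domain of dimension six, the localization of an affine semigroup ring over an arbitrary field. The example is a finite cover of the product of two quadric cones. We also show that the formula holds over every Gorenstein local ring of dimension at most five, and whenever one of the two modules has codimension at most two, and that both bounds are sharp.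
\end{abstract}

\section{Two intersection multiplicities}

All rings are commutative and noetherian, and all modules are finitely generated unless they arise by localization. Let $R$ be a local ring and let $M,N$ be $R$-modules. Put
\[
\chi(M,N)=\sum_{i\ge0}(-1)^i\operatorname{length}\operatorname{Tor}_i^R(M,N),\qquad
\xi(M,N)=\sum_{i\ge0}(-1)^i\operatorname{length}\operatorname{Ext}^i_R(M,N)
\]
whenever these sums are defined, put $\operatorname{codim}M=\dim R-\dim M$, and define
\[
M\cdot N=(-1)^{\operatorname{codim}M}\,\xi(M,N).
\]

\begin{definition}
The pair $M,N$ has \emph{Property F} if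
\begin{enumerate}
\item[(F1)] $M\otimes_RN$ has finite length,
\item[(F2)] $M$ and $N$ have finite projective dimension, and
\item[(F3)] $\dim M+\dim N\le\dim R$.
\end{enumerate}
The ring $R$ \emph{satisfies the E--T formula} if $M\cdot N=\chi(M,N)$ for every pair $M,N$ with Property F.
\end{definition}

Condition (F1) says that the supports of $M$ and $N$ meet at most in the closed point, so that all Tor and Ext modules have finite length, and (F2) makes both sums finite. Condition (F3) reads $\operatorname{codim}M+\operatorname{codim}N\ge\dim R$: the supports are not larger than two subvarieties meeting in a point are expected to be. The number $\chi(M,N)$ measures how the supports meet, and $M\cdot N$ is a second candidate for the same measurement. By a result of Chan, every complete intersection satisfies the E--T formula. The question we answer is taken from \cite{SVE}: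
\begin{quote}
\emph{Does every Gorenstein local ring satisfy the E--T formula?}
\end{quote}

To see what is being asked, let $F$ and $G$ be finite free resolutions of $M$ and $N$, let $F^*=\operatorname{Hom}_R(F,R)$, and write $\chi(C)=\sum_i(-1)^i\operatorname{length}H_i(C)$ for a bounded complex with homology of finite length. The complexes $F\otimes N$ and $\operatorname{Hom}(F,N)=F^*\otimes N$ compute Tor and Ext, and $N$ may be replaced by $G$ because $F$ and $F^*$ are bounded complexes of flat modules. Hence
\begin{equation}\label{eq:complexes}
\chi(M,N)=\chi(F\otimes G),\qquad \xi(M,N)=\chi(F^*\otimes G).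
\end{equation}
If $M=R/(f_1,\dots,f_c)$ for a regular sequence, then $F$ is a Koszul complex, $F^*$ is $F$ shifted by $c=\operatorname{codim}M$, and the formula holds over any ring; this explains the sign. Suppose more generally that $R$ is Gorenstein and $\operatorname{pd}M=c=\operatorname{codim}M$. Then $\operatorname{Ext}^i_R(M,R)=0$ for $i\neq c$, the shifted complex $F^*$ resolves $M^\dagger=\operatorname{Ext}^c_R(M,R)$, and $M\cdot N=\chi(M^\dagger,N)$. The modules $M$ and $M^\dagger$ have the same support. At a minimal prime $\mathfrak p$ of it, $R_\mathfrak p$ is Gorenstein of dimension $c$, so $M_\mathfrak p$ and $M^\dagger_\mathfrak p$ have the same length (Lemma~\ref{lem:duality}). An intersection number that depended only on the components of the support and their multiplicities could not tell $M$ from $M^\dagger$, and one would guess that the answer is yes. It is no.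

\begin{theorem}\label{thm:main}
Let $k$ be any field. There are a Gorenstein local normal domain $R$ of dimension $6$, the localization of a normal affine semigroup ring over $k$, $R$-modules $M,N$ with Property F, $\operatorname{codim}M=\operatorname{codim}N=3$ and $\dim M+\dim N=\dim R$, and integers $\ell>0$, $\varepsilon\ne0$ such that
\[
\chi(M,N)=4\ell^2+2\varepsilon^2,\qquad M\cdot N=4\ell^2-2\varepsilon^2 .
\]
In particular $R$ does not satisfy the E--T formula.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] Let $R$ be a Gorenstein local ring and let $M,N$ have Property F. If $\dim R\le5$ or $\min(\operatorname{codim}M,\operatorname{codim}N)\le2$, then $M\cdot N=\chi(M,N)$.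
\item[(b)] For all $c,c'\ge3$ there are a Gorenstein local normal domain $R$ of dimension $c+c'$ and $R$-modules $M,N$ with Property F, $\operatorname{codim}M=c$, $\operatorname{codim}N=c'$ and $M\cdot N\ne\chi(M,N)$.
\end{enumerate}
\end{theorem}

Thus all Gorenstein local rings of dimension $d$ satisfy the E--T formula if and only if $d\le5$ (for $d\ge6$ take $c=3$, $c'=d-3$), and for codimensions with $c+c'=d$ the formula holds over all Gorenstein rings of dimension $d$ if and only if $\min(c,c')\le2$.

The counterexample starts from the three-dimensional quadric cone, which carries a module of finite length and finite projective dimension that pairs differently with the two rulings of the cone (Sections~\ref{sec:cone} and~\ref{sec:module}). Example~\ref{ex:CM} shows the mechanism in dimension three, over a ring that is only Cohen--Macaulay. Sections~\ref{sec:ring} and~\ref{sec:counter} carry it to a Gorenstein ring. The proof of Theorem~\ref{thm:sharp}(a) in Sections~\ref{sec:det} and~\ref{sec:chern} expands $\chi(M,N)-M\cdot N$ in localized Chern characters and shows that no term survives in the stated range.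

\section{Finite free complexes}\label{sec:complexes}

Complexes are graded homologically, with differential $\partial$. The shift has $C[1]_i=C_{i-1}$ and differential $-\partial$. The cone of a chain map $\phi\colon X\to C$ has $\operatorname{cone}(\phi)_i=C_i\oplus X_{i-1}$ and $\partial(y,x)=(\partial y+\phi x,-\partial x)$, so $\chi(\operatorname{cone}\phi)=\chi(C)-\chi(X)$ and $\chi(C[1])=-\chi(C)$. A \emph{finite free complex} over a ring $\Lambda$ is a bounded complex of finite free modules; $C^*=\operatorname{Hom}_\Lambda(C,\Lambda)$ has $(C^*)_{-i}=(C_i)^*$. The Koszul complex $K(g_1,\dots,g_r)=K(g_1)\otimes\dots\otimes K(g_r)$, with $K(g)=(\Lambda e\to\Lambda)$, $e\mapsto g$, satisfies $K^*\cong K[-r]$.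

The \emph{support} of a finite free complex $C$ is the set of primes $\mathfrak p$ at which $C_\mathfrak p$ is not exact. An exact finite free complex is contractible. Therefore $C^*$ has the same support as $C$, and $C\otimes X$ is exact outside the support of $C$ for every complex $X$. Two consequences are used repeatedly.
\begin{itemize}
\item If $\Lambda$ is local and $C$ has homology of finite length, then so has $C\otimes K$ for every module $K$, and $K\mapsto\chi(C\otimes K)$ is additive on short exact sequences. It depends only on the class $[K]$ in the Grothendieck group $G_0(\Lambda)$ of finitely generated modules.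
\item The homotopy classes of chain maps $C\to C$ form the finitely generated module $H_0(C^*\otimes C)$, whose support lies in that of $C$. Multiplication by an element of its annihilator is null-homotopic on $C$.
\end{itemize}

\begin{lemma}[Duality]\label{lem:duality}
Let $\Lambda$ be a Gorenstein local ring of dimension $n$. For a module $H$ of finite length, $\operatorname{Ext}^p_\Lambda(H,\Lambda)$ vanishes for $p\ne n$ and has the length of $H$ for $p=n$. If $C$ is a finite free complex with homology of finite length, then $\chi(C^*)=(-1)^n\chi(C)$.
\end{lemma}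

\begin{proof}
For the residue field the first statement is a characterization of Gorenstein rings, and it passes to $H$ by induction on the length. The spectral sequence $\operatorname{Ext}^p_\Lambda(H_q(C),\Lambda)\Rightarrow H_{-p-q}(C^*)$ is therefore concentrated in $p=n$, and $H_{-n-q}(C^*)$ has the length of $H_q(C)$.
\end{proof}

We recall the \emph{acyclicity lemma} of Peskine and Szpiro in the form needed: if $\Lambda$ is local of depth at least $n$, and $C$ is a finite free complex in degrees $[0,n]$ with $H_i(C)$ of finite length for all $i\ge1$, then $H_i(C)=0$ for all $i\ge1$.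

The next lemma shortens a complex at the cost of a Koszul complex. It serves in Section~\ref{sec:module} to turn a complex into a module and in Section~\ref{sec:det} as an induction step.

\begin{lemma}[Shortening]\label{lem:shorten}
Let $C$ be a finite free complex over $\Lambda$ in degrees $[0,n]$, let $g_1,\dots,g_r\in\Lambda$ be null-homotopic on $C$, let $K=K(g_1,\dots,g_r)$, and assume $n\ge r+1$. There is a chain map $\phi\colon K\otimes C_0\to C$ whose cone contains the subcomplex $E=(C_0\xrightarrow{\,1\,}C_0)$ in degrees $1,0$, with $\operatorname{cone}(\phi)/E$ a finite free complex in degrees $[1,n]$. In each degree, $E$ is a sum of summands of $\operatorname{cone}(\phi)_i=C_i\oplus(K_{i-1}\otimes C_0)$.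
\end{lemma}

\begin{proof}
If $\partial h+h\partial=g$, the map $K(g)\otimes C\to C$ with $1\otimes y\mapsto y$ and $e\otimes y\mapsto h(y)$ is a chain map, because $\partial(e\otimes y)=g\otimes y-e\otimes\partial y$ goes to $gy-h\partial y=\partial hy$. Composing $r$ such maps gives $K\otimes C\to C$, the identity on $1\otimes C$. Let $\phi$ be its restriction to $K\otimes C_0$, where $C_0$ is the subcomplex of $C$ in degree $0$. The cone vanishes above degree $\max(n,r+1)=n$, and its differential maps the summand $K_0\otimes C_0$ in degree $1$ identically onto $C_0$, the whole term in degree $0$.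
\end{proof}

\section{The quadric cone}\label{sec:cone}

Let $S=k[a_1,a_2,b_1,b_2]$, graded by giving $a_1,a_2$ \emph{weight} $1$ and $b_1,b_2$ weight $-1$; let $S_i$ be the part of weight $i$. Put
\[
A=S_0=k[x,y,z,w],\qquad x=a_1b_1,\quad y=a_2b_2,\quad z=a_2b_1,\quad w=a_1b_2 .
\]
Then $xy=zw$. The elements $x$, $z/x=a_2/a_1$, $w/x=b_2/b_1$ are algebraically independent and $xy-zw$ is irreducible, so $A$ is the hypersurface $xy=zw$, of dimension $3$. Let $\mathfrak m=(x,y,z,w)$. For $n\ge0$ the $A$-module $S_n$ is generated by the monomials of degree $n$ in $a_1,a_2$, and $S_{-n}$ by those in $b_1,b_2$. For a nonzero linear form $\beta$ in $b_1,b_2$ we have $\beta S\cap S_i=\beta S_{i+1}$, so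
\begin{equation}\label{eq:quotient}
S_i/\beta S_{i+1}=(S/\beta S)_i ,
\end{equation}
and likewise $S_i/a_1S_{i-1}=(S/a_1S)_i$. In particular $A/\beta S_1$ is a polynomial ring in two variables: the ideals $\beta S_1$ define one of the two families of planes on the cone, and any two planes of this family meet only in the vertex. Put $P=b_1S_1=(x,z)$ and $\theta=(x,\,y,\,z+w)$.

\begin{lemma}\label{lem:cone}
\begin{enumerate}
\item[(a)] In $G_0(A)$ we have $[A/\beta S_1]=[A/P]$ for every $\beta$, and $[S_1]=[A]-[A/P]$, $[S_{-1}]=[A]+[A/P]$.
\item[(b)] Multiplication induces isomorphisms $S_{-1}\cong\operatorname{Hom}_A(S_1,A)$ and $S_1\cong\operatorname{Hom}_A(S_{-1},A)$.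
\item[(c)] $k[\theta]$ is a polynomial ring in three variables, and $A$, $S_1$, $S_{-1}$ are free of rank $2$ over it.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\beta S_1\cong S_1$, we have $[A/\beta S_1]=[A]-[S_1]$, which does not involve $\beta$. Let $J=a_1S_{-1}$. Then $A/J=k[a_2b_1,a_2b_2]$ and $S_1/a_1A=(S/a_1S)_1=a_2\,k[a_2b_1,a_2b_2]\cong A/J$. Hence $[A/J]=[S_1]-[A]=-[A/P]$, and $[S_{-1}]=[J]=[A]-[A/J]=[A]+[A/P]$.

The automorphism of $S$ exchanging $a_i$ and $b_i$ exchanges $S_1$ and $S_{-1}$, preserves $A$ and fixes $x$, $y$, $z+w$. So in (b) and (c) one of the two modules suffices.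

(b) The map $S_{-1}\to\operatorname{Hom}_A(S_1,A)$ is injective as $S$ is a domain. Let $\varphi\colon S_1\to A$ be $A$-linear. Then $z\varphi(a_1)=\varphi(a_1a_2b_1)=x\varphi(a_2)$, that is, $a_2\varphi(a_1)=a_1\varphi(a_2)$ in $S$. By unique factorization $\varphi(a_1)=qa_1$ and $\varphi(a_2)=qa_2$ with $q\in S$, necessarily of weight $-1$. As $a_1,a_2$ generate $S_1$, the map $\varphi$ is multiplication by $q$.

(c) Substituting $w=\theta_3-z$ presents $A$ as $k[x,y,\theta_3][z]/(z^2-\theta_3z+xy)$, which is free on $1,z$. The relations $za_1=xa_2$ and $za_2=\theta_3a_2-ya_1$ show that $a_1,a_2$ generate $S_1$ over $k[\theta]$. Since $S_1\cong P$ is a nonzero ideal of $A$, it has rank $2$ over $k[\theta]$, so the surjection $k[\theta]^2\to S_1$ is injective.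
\end{proof}

The input that makes the counterexample possible is a module supported at the vertex that has nonzero intersection number with a plane, although $0+2<3$.

\begin{proposition}\label{prop:DHM}
There is a nonzero $A_\mathfrak m$-module $M_0$ of finite length with $\operatorname{pd}M_0=3$ and $\varepsilon:=\chi(M_0,A_\mathfrak m/PA_\mathfrak m)\ne0$.
\end{proposition}

This is the theorem of Dutta, Hochster and McLaughlin \cite{DHM}, whose module has length $15$ and $\chi=-1$. An independent proof is given in Section~\ref{sec:module}. Fix such an $M_0$, let $F$ be its minimal free resolution over $A_\mathfrak m$, in degrees $[0,3]$, and let $\ell=\operatorname{length}M_0$. For an $A$-module $K$ put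
\[
h(K)=\chi(F\otimes_AK),\qquad h^\vee(K)=-\chi(F^*\otimes_AK).
\]
These are the Tor side and the Ext side of the pairing of $M_0$ with $K_\mathfrak m$; the sign is $(-1)^{\operatorname{codim}M_0}$.

\begin{lemma}\label{lem:table}
The functions $h$ and $h^\vee$ take the following values.
\[
\begin{array}{c|cccc}
K & A & A/P & S_1 & S_{-1}\\ \hline
h(K) & \ell & \varepsilon & \ell-\varepsilon & \ell+\varepsilon\\
h^\vee(K) & \ell & -\varepsilon & \ell+\varepsilon & \ell-\varepsilon
\end{array}
\]
\end{lemma}

\begin{proof}
By definition $h(A)=\ell$ and $h(A/P)=\varepsilon$. Lemma~\ref{lem:duality} over $A_\mathfrak m$, of dimension $3$, gives $\chi(F^*)=-\ell$. The ring $\Lambda=A_\mathfrak m/PA_\mathfrak m$ is regular of dimension $2$ and $F^*\otimes\Lambda=\operatorname{Hom}_\Lambda(F\otimes\Lambda,\Lambda)$, so the same lemma over $\Lambda$ gives $\chi(F^*\otimes\Lambda)=\varepsilon$. The last two columns follow from additivity and Lemma~\ref{lem:cone}(a).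
\end{proof}

The two rows differ because duality has opposite signs on the cone and on a plane in it. For $N=(S_1)_\mathfrak m$ the table gives $\chi(M_0,N)\ne M_0\cdot N$, with (F1) and (F3) satisfied. Since $A_\mathfrak m$ is a complete intersection, it is (F2) that fails, for $N$. The way out is to change the ring so that $S_1$ becomes a summand of the ring itself.

We use the following observation. Let $B\subseteq\Lambda$ be a finite extension of positively graded $k$-algebras, both with degree-zero part $k$, and let $\mathfrak n$ be the homogeneous maximal ideal of $B$. Then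
\begin{equation}\label{eq:local}
\Lambda\otimes_BB_\mathfrak n\ \text{is local with residue field }k.
\end{equation}
Indeed, its maximal ideals lie over $\mathfrak n$, and $\Lambda/\mathfrak n\Lambda$ is finite-dimensional and positively graded, so its elements of positive degree are nilpotent.

\begin{example}[a Cohen--Macaulay ring of dimension three]\label{ex:CM}
Let $\Lambda=A\oplus S_1s$ with $s^2=b_1b_2$; this is a ring because $S_1S_1b_1b_2\subseteq A$. Giving $a_i,b_i,s$ degree $1$, we see from \eqref{eq:local} that $R_0=\Lambda\otimes_AA_\mathfrak m$ is local with residue field $k$, and from Lemma~\ref{lem:cone}(c) that it is Cohen--Macaulay of dimension $3$. The complex $F\otimes R_0$ has homology of finite length, so by the acyclicity lemma it resolves $M=M_0\otimes R_0$, a nonzero module of finite length. The pair $M$, $N=R_0$ has Property F, and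
\[
\chi(M,R_0)=h(A)+h(S_1)=2\ell-\varepsilon,\qquad M\cdot R_0=h^\vee(A)+h^\vee(S_1)=2\ell+\varepsilon .
\]
So the E--T formula fails for $R_0$, and Theorem~\ref{thm:sharp}(a) is false without the Gorenstein hypothesis.
\end{example}

Over a Gorenstein ring this example cannot occur: for $N=R$ the formula is Lemma~\ref{lem:duality}. The table shows how the obstruction acts. A Gorenstein cover of the cone is self-dual as an $A$-module, duality exchanges $S_1$ and $S_{-1}$, and on $S_1\oplus S_{-1}$ both $h$ and $h^\vee$ equal $2\ell$. What cancels is the term linear in $\varepsilon$. On a product of two cones the Euler characteristics multiply, and for the self-dual module $(S_1\otimes S_1')\oplus(S_{-1}\otimes S'_{-1})$ the two sides become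
\[
(\ell-\varepsilon)^2+(\ell+\varepsilon)^2=2\ell^2+2\varepsilon^2,\qquad
(\ell+\varepsilon)(\ell-\varepsilon)+(\ell-\varepsilon)(\ell+\varepsilon)=2\ell^2-2\varepsilon^2 .
\]
The linear terms still cancel, but the quadratic terms do not. It remains to find a Gorenstein ring with these two summands, which is done in Section~\ref{sec:ring}.

\section{A module of finite length that meets a plane}\label{sec:module}

In this section $A$ and $S_i$ denote the localizations at $\mathfrak m$, and $U=\operatorname{Spec}A\smallsetminus\{\mathfrak m\}$ with inclusion $j\colon U\to\operatorname{Spec}A$. The plan is to find two finite free complexes that become isomorphic on $U$ but have different Euler characteristics against a plane. The cone of a map between them is then supported at the vertex and carries the difference.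

\subsection*{The complexes $T^{(n)}$}
Since $x^ny^n=z^nw^n$, there is a complex in degrees $2,1,0$
\[
T^{(n)}\colon\qquad A\xrightarrow{\ \binom{y^n}{-w^n}\ }A^2\xrightarrow{\ (x^n\ \ z^n)\ }A .
\]
Write $T=T^{(1)}$ and $P'=b_2S_1=(y,w)$. As a test plane take a third member of the family, $\bar A=A/(b_1-b_2)S_1$. In $\bar A$ we have $w=x$ and $z=y$, and $\bar A=k[x,y]_{(x,y)}$. For a finite free complex $X$ such that $X\otimes\bar A$ has homology of finite length put $\bar\chi(X)=\chi(X\otimes\bar A)$. The complex $T^{(n)}\otimes\bar A$ is the Koszul complex on $x^n,y^n$, so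
\[
\bar\chi(T^{(n)})=\operatorname{length}k[x,y]/(x^n,y^n)=n^2 .
\]
On $U$, by contrast, $T^{(2)}$ is built from only two copies of $T$. Let $D(U)$ be the derived category of $\mathcal O_U$-modules.

\begin{lemma}\label{lem:triangle}
There is a morphism $\delta\colon T[-1]|_U\to T|_U$ in $D(U)$ whose cone is isomorphic to $T^{(2)}|_U$.
\end{lemma}

\begin{proof}
First, $H_2(T^{(n)})=0$ as $A$ is a domain. A pair $(r,r')$ is a cycle in degree $1$ when $a_1^nr+a_2^nr'=0$, that is, $(r,r')=q\,(a_2^n,-a_1^n)$ with $q\in S_{-n}$, and $(y^n,-w^n)=b_2^n(a_2^n,-a_1^n)$. So $H_1(T^{(n)})=S_{-n}/b_2^nA$, a module killed by $b_2^nS_n=P'^n$. Next, $H_0(T^{(n)})=A/(x^n,z^n)$ has the same restriction to $U$ as $A/P^n$: the ideals $(x^n,z^n)$ and $P^n$ both equal $(x^n)$ where $w$ is invertible (there $z=xy/w$), both equal $(z^n)$ where $y$ is invertible (there $x=zw/y$), and both are the unit ideal where $x$ or $z$ is invertible.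

Let $\mathcal L_n$ and $\mathcal M_n$ be the sheaves on $U$ defined by $A/P^n$ and $S_{-n}/b_2^nA$. They are supported on $V(P)\cap U$ and $V(P')\cap U$, which are disjoint as $P+P'=\mathfrak m$. So all sheaves $\mathcal Ext^q(\mathcal L_n,\mathcal M_n)$ vanish, hence $\operatorname{Ext}^2(\mathcal L_n,\mathcal M_n)=0$, the truncation triangle $\mathcal M_n[1]\to T^{(n)}|_U\to\mathcal L_n\to\mathcal M_n[2]$ splits, and $T^{(n)}|_U\cong\mathcal L_n\oplus\mathcal M_n[1]$.

Consider the exact sequences
\[
0\to P/P^2\to A/P^2\to A/P\to0,\qquad
0\to S_{-1}/b_2A\xrightarrow{\ b_2\ }S_{-2}/b_2^2A\to S_{-2}/b_2S_{-1}\to0 .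
\]
By \eqref{eq:quotient}, $P/P^2=b_1S_1/b_1^2S_2\cong(S/b_1S)_1$, and multiplication by $b_2$ identifies this module with the maximal ideal of $A/P=(S/b_1S)_0$; on $U$ it becomes $\mathcal L_1$. Also $S_{-i}/b_2S_{-i+1}=(S/b_2S)_{-i}=b_1^i\cdot A/P'$ is free of rank one over $A/P'$ for $i=1,2$. We obtain exact sequences $0\to\mathcal L_1\to\mathcal L_2\to\mathcal L_1\to0$ and $0\to\mathcal M_1\to\mathcal M_2\to\mathcal M_1\to0$. The sum of the first and the shift of the second is a triangle $T|_U\to T^{(2)}|_U\to T|_U\to T[1]|_U$; rotating it gives $\delta$.
\end{proof}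

\subsection*{Extending morphisms across the vertex}
A morphism in $D(U)$ need not come from a chain map over $A$. It does after the source is modified at the vertex. Let $K_n=K(\theta_1^n,\theta_2^n,\theta_3^n)$, let $J_n$ be the complex with $(J_n)_i=(K_n)_{i+1}$ for $i\ge0$ and differential $-\partial$, and let $\pi_n\colon J_n\to A$ be the Koszul differential $(K_n)_1\to A$. Then $\operatorname{cone}(\pi_n)=K_n$. As $\theta$ is a system of parameters, $K_n$ is exact on $U$ and $\pi_n|_U$ is an isomorphism in $D(U)$.

\begin{lemma}\label{lem:extend}
Let $X,Y$ be finite free complexes over $A$ and $\gamma\colon X|_U\to Y|_U$ a morphism in $D(U)$. There are $n$ and a chain map $\phi\colon J_n\otimes X\to Y$ with $\phi|_U=\gamma\circ(\pi_n\otimes1)|_U$.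
\end{lemma}

\begin{proof}
Let $\check C$ be the \v{C}ech complex $\bigoplus A_{\theta_i}\to\bigoplus A_{\theta_i\theta_j}\to A_{\theta_1\theta_2\theta_3}$ of the cover of $U$ by the sets $\theta_i\neq0$. We recall two standard facts. The maps $K_{n+1}\to K_n$, $e_i\mapsto\theta_ie_i$, induce maps $J_{n+1}\to J_n$ compatible with the $\pi_n$, and $\varinjlim J_n^*\cong\check C$. And $Rj_*j^*Y=\check C\otimes Y$, the unit of the adjunction being the natural map $Y\to\check C\otimes Y$. Let $Y^+$ be the cone of this map. It becomes exact when any $\theta_i$ is inverted, so $\check C\otimes X^*\otimes Y^+$ is exact. Since $J_n\otimes X$ is finite free, morphisms from it to a complex $Z$ in $D(A)$ are homotopy classes of chain maps and form the group $H_0(J_n^*\otimes X^*\otimes Z)$. Therefore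
\[
\varinjlim\operatorname{Hom}_{D(A)}(J_n\otimes X,Y^+)=H_0(\check C\otimes X^*\otimes Y^+)=0 .
\]
By adjunction, restriction to $U$ is the first map of the exact sequence
\[
\operatorname{Hom}_{D(A)}(J_n\otimes X,Y)\to\operatorname{Hom}_{D(A)}(J_n\otimes X,\check C\otimes Y)\to\operatorname{Hom}_{D(A)}(J_n\otimes X,Y^+).
\]
The morphisms $\gamma\circ(\pi_n\otimes1)|_U$ are compatible elements of the middle terms, so their images on the right vanish for large $n$.
\end{proof}

The modification does not affect $\bar\chi$. If $\bar\chi(X)$ is defined, then $K_n\otimes X$ is filtered by shifted copies of $X$, so $\bar\chi(K_n\otimes X)=(1-3+3-1)\bar\chi(X)=0$. As $K_n\otimes X$ is the cone of $\pi_n\otimes1$, we get $\bar\chi(J_n\otimes X)=\bar\chi(X)$.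

\begin{proof}[Proof of Proposition~\ref{prop:DHM}]
Extend $\delta$ to a chain map $J_n\otimes T[-1]\to T$ by Lemma~\ref{lem:extend}, and let $Y$ be its cone. Then $Y|_U\cong T^{(2)}|_U$ by Lemma~\ref{lem:triangle}, and $\bar\chi(Y)=\bar\chi(T)-\bar\chi(T[-1])=2$. Extend an isomorphism $Y|_U\to T^{(2)}|_U$ to a chain map $J_m\otimes Y\to T^{(2)}$, and let $C$ be its cone. It is a finite free complex, exact on $U$, so it has homology of finite length, and $\bar\chi(C)=4-2=2$.

It remains to replace $C$ by the resolution of a module. Shift $C$ into degrees $[0,n]$ and suppose $n\ge4$. The module $H_0(C^*\otimes C)$ has finite length, so $\theta_1^N,\theta_2^N,\theta_3^N$ are null-homotopic on $C$ for large $N$. Lemma~\ref{lem:shorten} gives $\phi\colon K_N\otimes C_0\to C$ and a finite free complex $C'=\operatorname{cone}(\phi)/E$ in degrees $[1,n]$, homotopy equivalent to $\operatorname{cone}(\phi)$, hence with homology of finite length. Here the dimension of the plane is used: $K(x^N,y^N)\otimes\bar A$ already has homology of finite length, and $K_N\otimes\bar A$ is the cone of multiplication by $\theta_3^N$ on it,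 so $\bar\chi(K_N)=0$. Thus $\bar\chi(C')=\bar\chi(C)$, and $C'[-1]$ lies in degrees $[0,n-1]$ with $\bar\chi=\pm2$.

Repeating, we reach a finite free complex $F'$ in degrees $[0,3]$ with homology of finite length and $\bar\chi(F')=\pm2$. Since $\operatorname{depth}A=3$, the acyclicity lemma shows that $F'$ resolves $M_0=H_0(F')$. This module is nonzero, since otherwise $F'$ would be contractible and $\bar\chi(F')=0$, and $\operatorname{pd}M_0=3$ by the Auslander--Buchsbaum formula. By Lemma~\ref{lem:cone}(a), $\chi(M_0,A/P)=\chi(F'\otimes\bar A)=\pm2$.
\end{proof}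

\section{A Gorenstein cover of the product of two cones}\label{sec:ring}

From now on $A$ and $S_i$ are again the graded objects. Let $S',A',a_i',b_i',\mathfrak m',\theta'$ be a second copy. The ring $S''=S\otimes_kS'$ is graded by biweight, $S''_{(i,j)}=S_i\otimes S'_j$. Put
\[
B=A\otimes_kA',\qquad L=S_1\otimes_kS_1',\qquad L^-=S_{-1}\otimes_kS'_{-1},
\]
and let $\mathfrak n=\mathfrak mB+\mathfrak m'B$. As in Example~\ref{ex:CM}, $B\oplus Ls$ with $s^2=b_1b_2b_1'b_2'$ is a ring. Its $B$-dual is $B\oplus L^-$, so we double it by adjoining a second square root that brings in this dual. Let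
\[
\widetilde R=B\oplus Ls\oplus L^-t\oplus B\,st,\qquad s^2=b_1b_2b_1'b_2',\quad t^2=a_1a_2a_1'a_2' .
\]
This is the part of biweight $(0,0)$ of the ring $S''[s,t]$, which is free over $S''$ on $1,s,t,st$, when $s$ has biweight $(-1,-1)$ and $t$ has biweight $(1,1)$. Monomial radicands are chosen so that normality can be read off from a semigroup in every characteristic. Put $R=\widetilde R\otimes_BB_\mathfrak n$.

\begin{proposition}\label{prop:ring}
$\widetilde R$ is a normal affine semigroup ring, and its localization $R$ is a Gorenstein local normal domain of dimension $6$ with residue field $k$.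
\end{proposition}

\begin{proof}
\emph{Semigroup structure and normality.} Index the coordinates of $\mathbb R^8$ by the eight variables. Let $u$ have entries $\frac12$ at the four $b$-variables and $v$ entries $\frac12$ at the four $a$-variables, all other entries being $0$. Let $\Gamma=\mathbb N^8+\mathbb Nu+\mathbb Nv$. Since $2u,2v\in\mathbb N^8$, the semigroup $\Gamma$ is the union of the sets $\mathbb N^8+iu+jv$ with $i,j\in\{0,1\}$, which are disjoint because they differ in which coordinates are integers. So $k[\Gamma]=S''[s,t]$, with $s,t$ the monomials of exponents $u,v$. The biweight is the restriction of a linear map on $\mathbb R^8$, and $\widetilde R=k[\Gamma_0]$, where $\Gamma_0$ is the part of $\Gamma$ in its kernel. The modules $L,L^-$ are finitely generated over $B$, so $\widetilde R$ is a finitely generated algebra and $\Gamma_0$ a finitely generated semigroup.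

An element $g=g_0+iu+jv$, with $g_0\in\mathbb Z^8$ and $i,j\in\{0,1\}$, that has nonnegative coordinates lies in $\Gamma$: if $i=1$ its $b$-coordinates are nonnegative elements of $\frac12+\mathbb Z$, hence at least $\frac12$; if $j=1$ the same holds for its $a$-coordinates; so $g_0\in\mathbb N^8$. Let $H$ be the group generated by $\Gamma_0$. It follows that $\Gamma_0=H\cap\mathbb R^8_{\ge0}$. Let $f\neq0$ in the fraction field of $k[\Gamma_0]$ be integral over $k[\Gamma_0]$. Then $f$ lies in the Laurent polynomial ring $k[H]$, which is normal. For each coordinate, the least value it takes on the exponents occurring in an element is a valuation of $k[H]$, nonnegative on $k[\Gamma_0]$, hence nonnegative on $f$. So all exponents of $f$ lie in $\Gamma_0$, and $\widetilde R$ is normal.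

\emph{Local and Cohen--Macaulay.} Give the eight variables degree $1$ and $s,t$ degree $2$. By \eqref{eq:local}, $R$ is local with residue field $k$. Let $O$ be the localization of $k[\theta,\theta']$ at the origin, a regular local ring of dimension $6$. Again by \eqref{eq:local}, $B\otimes_{k[\theta,\theta']}O$ is local, hence equal to $B_\mathfrak n$. By Lemma~\ref{lem:cone}(c), $B$, $L$, $L^-$ are finite free over $k[\theta,\theta']$. So $R$ is finite free over $O$, hence Cohen--Macaulay of dimension $6$.

\emph{Gorenstein.} For modules $K$ over $A$ and $K'$ over $A'$ we have $\operatorname{Hom}_B(K\otimes_kK',B)=\operatorname{Hom}_A(K,A)\otimes_k\operatorname{Hom}_{A'}(K',A')$, because $\operatorname{Hom}$ from a finitely presented module commutes with tensoring by a vector space. By Lemma~\ref{lem:cone}(b), multiplication gives $L^-\cong\operatorname{Hom}_B(L,B)$ and $L\cong\operatorname{Hom}_B(L^-,B)$. Let $\varphi\colon\widetilde R\to B$ be the coefficient of $st$. Among products of two of $1,s,t,st$, only $1\cdot st$ and $s\cdot t$ lie in $S''st$. So for $r=\alpha+ls+mt+\gamma st$ and $r'=\alpha'+l's+m't+\gamma'st$,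
\[
\varphi(rr')=\alpha\gamma'+\gamma\alpha'+lm'+ml' .
\]
Thus the $\widetilde R$-linear map $r\mapsto\varphi(r\,\cdot)$ carries $B$, $Ls$, $L^-t$, $Bst$ isomorphically onto the duals of $Bst$, $L^-t$, $Ls$, $B$, and $\widetilde R\cong\operatorname{Hom}_B(\widetilde R,B)$. Recall that for a finite local homomorphism $\Lambda\to\Lambda'$ of Cohen--Macaulay local rings of equal dimension the canonical modules satisfy $\omega_{\Lambda'}\cong\operatorname{Hom}_\Lambda(\Lambda',\omega_\Lambda)$, and that such a ring is Gorenstein exactly when it is isomorphic to its canonical module. The ring $B_\mathfrak n$ is cut out by two equations in eight variables and has dimension $6$, so it is a complete intersection and $\omega_{B_\mathfrak n}\cong B_\mathfrak n$. Hence $\omega_R\cong\operatorname{Hom}_{B_\mathfrak n}(R,B_\mathfrak n)\cong R$.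
\end{proof}

\section{The counterexamples}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ be as in Proposition~\ref{prop:ring}, let $M_0,F,\ell,\varepsilon$ be as in Section~\ref{sec:cone}, and let $M_0'$, $F'$ be the copies of $M_0$, $F$ over $A'_{\mathfrak m'}$. Put
\[
M=M_0\otimes_{A_\mathfrak m}R,\quad F_R=F\otimes_{A_\mathfrak m}R,\qquad N=M_0'\otimes_{A'_{\mathfrak m'}}R,\quad G_R=F'\otimes_{A'_{\mathfrak m'}}R .
\]

\emph{Property F.} We do not know $R$ to be flat over $A_\mathfrak m$, so the exactness of $F_R$ needs an argument. The ring $R/\mathfrak mR$ is finite over $B_\mathfrak n/\mathfrak mB_\mathfrak n=A'_{\mathfrak m'}$ and contains it as a direct summand, since $B$ is a direct summand of $\widetilde R$. So $\dim R/\mathfrak mR=3$, and $\mathfrak mR$ has height $3$ because $R$ is Cohen--Macaulay of dimension $6$. The support of $F_R$ lies in $V(\mathfrak mR)$. If $\bigoplus_{i\ge1}H_i(F_R)\ne0$, let $\mathfrak p$ be a minimal prime of its support. Then $\operatorname{depth}R_\mathfrak p=\operatorname{ht}\mathfrak p\ge3$, and $(F_R)_\mathfrak p$ lies in degrees $[0,3]$ and has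 nonzero homology of finite length in positive degrees, against the acyclicity lemma. So $F_R$ resolves $M$. A power of $\mathfrak m$ kills $M$, and $M/\mathfrak mM=(M_0/\mathfrak mM_0)\otimes_kR/\mathfrak mR$ is a nonzero free $R/\mathfrak mR$-module. Hence $\operatorname{Supp}M=V(\mathfrak mR)$ and $\dim M=\operatorname{codim}M=3$. Exchanging the two copies, $G_R$ resolves $N$, $\operatorname{Supp}N=V(\mathfrak m'R)$ and $\dim N=\operatorname{codim}N=3$. The supports meet in $V(\mathfrak nR)$, the closed point. So Property F holds, with $\dim M+\dim N=6$.

\emph{Computation.} All residue fields are $k$, so lengths are dimensions over $k$. Let $C,C'$ be finite free complexes over $A_\mathfrak m$, $A'_{\mathfrak m'}$ with homology of finite length, and $K,K'$ modules over $A,A'$. By the K\"unneth formula over $k$, the complex $(C\otimes_AK)\otimes_k(C'\otimes_{A'}K')$ has homology $H(C\otimes K)\otimes_kH(C'\otimes K')$. This is killed by a power of $\mathfrak n$, so localizing at $\mathfrak n$ does not change it, and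
\[
\chi\bigl(C\otimes_{A_\mathfrak m}C'\otimes_{A'_{\mathfrak m'}}(K\otimes_kK')_\mathfrak n\bigr)=\chi(C\otimes K)\,\chi(C'\otimes K').
\]
Now $F_R\otimes_RG_R=F\otimes F'\otimes R$ and $F_R^*\otimes_RG_R=F^*\otimes F'\otimes R$, and as a $B_\mathfrak n$-module $R$ is the localization of $(A\otimes A')^2\oplus(S_1\otimes S_1')\oplus(S_{-1}\otimes S'_{-1})$. By \eqref{eq:complexes} and Lemma~\ref{lem:table},
\begin{align*}
\chi(M,N)&=2h(A)^2+h(S_1)^2+h(S_{-1})^2=2\ell^2+(\ell-\varepsilon)^2+(\ell+\varepsilon)^2=4\ell^2+2\varepsilon^2,\\
M\cdot N&=-\chi(F_R^*\otimes G_R)=2h^\vee(A)h(A)+h^\vee(S_1)h(S_1)+h^\vee(S_{-1})h(S_{-1})\\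
&=2\ell^2+2(\ell+\varepsilon)(\ell-\varepsilon)=4\ell^2-2\varepsilon^2 .
\end{align*}
The two numbers differ by $4\varepsilon^2\ne0$.
\end{proof}

With the module of \cite{DHM}, $\ell=15$ and $|\varepsilon|=1$, so $\chi(M,N)=902$ and $M\cdot N=898$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Write $c=3+p$, $c'=3+q$, and let $R,M,N,F_R,G_R$ be as above. Let $R'$ be the localization of $R[X_1,\dots,X_p,Y_1,\dots,Y_q]$ at the ideal generated by the maximal ideal of $R$ and the new variables. It is a normal domain of dimension $6+p+q=c+c'$, and it is Gorenstein because $X,Y$ is a regular sequence with $R'/(X,Y)=R$. Put $M'=(M\otimes_RR')/(X)$ and $N'=(N\otimes_RR')/(Y)$. These modules have dimensions $3+q$ and $3+p$, hence codimensions $c$ and $c'$, and $M'\otimes_{R'}N'=M\otimes_RN$. As $R'$ is flat over $R$ and $X$ is a regular sequence on $M\otimes_RR'$, the complex $F_R\otimes_RK(X)$ resolves $M'$, and in the same way $G_R\otimes_RK(Y)$ resolves $N'$, the Koszul complexes being taken over $R'$. So Property F holds. Since $K(X)\otimes K(Y)$ resolves $R$ over $R'$ and $K(X)^*\cong K(X)[-p]$, formula \eqref{eq:complexes}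 gives $\chi(M',N')=\chi(F_R\otimes G_R)$ and $\xi(M',N')=(-1)^p\chi(F_R^*\otimes G_R)$. Thus $\chi(M',N')=\chi(M,N)$ and $M'\cdot N'=(-1)^{3+p}(-1)^p\xi(M,N)=M\cdot N$.
\end{proof}

\section{Determinants of complexes}\label{sec:det}

The proof of Theorem~\ref{thm:sharp}(a) needs one fact that is not formal: a finite free complex supported in codimension at least two has Euler characteristic zero along every curve germ not contained in its support. Let $D$ be a one-dimensional local domain with fraction field $\kappa$, and let $\operatorname{ord}_D\colon\kappa^\times\to\mathbb Z$ be the homomorphism with $\operatorname{ord}_D(r)=\operatorname{length}D/rD$ for $0\ne r\in D$. For an injective square matrix $\psi$ over $D$,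
\begin{equation}\label{eq:fulton}
\operatorname{length}\operatorname{coker}\psi=\operatorname{ord}_D(\det\psi)
\end{equation}
by \cite[Lemma A.2.6]{Fulton}. We extend \eqref{eq:fulton} from two-term complexes to all complexes. The determinant will be a function with neither zeros nor poles off the support, and such a function extends over a set of codimension two.

Call a finite free complex \emph{based} if an ordered basis of each term is fixed. Write $C_{\rm odd}$ and $C_{\rm ev}$ for the sums of the terms of odd and of even degree. A \emph{contraction} is a map $\sigma$ of degree $1$ with $\partial\sigma+\sigma\partial=1$.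

\begin{lemma}\label{lem:det}
Let $C$ be an exact based finite free complex over a ring $\Lambda$ and $\sigma$ a contraction.
\begin{enumerate}
\item[(a)] The map $\partial+\sigma\colon C_{\rm odd}\to C_{\rm ev}$ is an isomorphism. Its determinant $\det C\in\Lambda^\times$ does not depend on $\sigma$, is inverse to the determinant of $\partial+\sigma\colon C_{\rm ev}\to C_{\rm odd}$, and commutes with base change.
\item[(b)] If $\phi\colon X\to C$ is a chain map of such complexes, then $\det\operatorname{cone}(\phi)=\pm\det(C)\det(X)^{-1}$.
\end{enumerate}
\end{lemma}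

\begin{proof}
(a) Let $\sigma'$ be a second contraction and $\rho=\sigma'-\sigma$, so that $\partial\rho+\rho\partial=0$. Then
\[
(\partial+\sigma')(\partial+\sigma)=\partial\sigma+\sigma'\partial+\sigma'\sigma=1+\rho\partial+\sigma'\sigma .
\]
The term $\sigma'\sigma$ raises the degree by $2$, so this endomorphism of $C_{\rm odd}$, or of $C_{\rm ev}$, is block triangular with diagonal blocks $1+\rho\partial$ on the $C_i$. The map $\rho\partial$ vanishes on the direct summand $Z_i=\ker\partial$ of $C_i$ and has image in $Z_i$, since $\partial\rho\partial=-\rho\partial\partial=0$. After localizing, $Z_i$ and a complement are free, and $1+\rho\partial$ is unitriangular. So both composites have determinant $1$, for all $\sigma,\sigma'$. Both maps are therefore isomorphisms, and the determinant of $\partial+\sigma$ on $C_{\rm odd}$ is inverse to that of $\partial+\sigma'$ on $C_{\rm ev}$, for every $\sigma'$. A contraction stays a contraction under base change.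

(b) On $C\oplus X[1]$ let
\[
\partial_\phi=\begin{pmatrix}\partial&\phi\\0&-\partial\end{pmatrix},\qquad
\Sigma=\begin{pmatrix}\sigma_C&\mu\\0&-\sigma_X\end{pmatrix},\qquad\mu=\sigma_C\phi\sigma_X .
\]
The diagonal entries of $\partial_\phi\Sigma+\Sigma\partial_\phi$ are $1$, and the remaining entry is $\partial\mu-\mu\partial-\phi\sigma_X+\sigma_C\phi$. It vanishes because
\[
\partial\mu-\mu\partial=(1-\sigma_C\partial)\phi\sigma_X-\sigma_C\phi(1-\partial\sigma_X)=\phi\sigma_X-\sigma_C\phi .
\]
So $\Sigma$ is a contraction, and $\partial_\phi+\Sigma\colon C_{\rm odd}\oplus X_{\rm ev}\to C_{\rm ev}\oplus X_{\rm odd}$ is block triangular with diagonal blocks $\partial+\sigma_C$ on $C_{\rm odd}$ and $-(\partial+\sigma_X)$ on $X_{\rm ev}$. Now use (a).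
\end{proof}

\begin{lemma}\label{lem:ord}
Let $C$ be a based finite free complex over $D$ in degrees $[0,n]$ with $C\otimes\kappa$ exact. Then $\chi(C)=\operatorname{ord}_D\det(C\otimes\kappa)$.
\end{lemma}

\begin{proof}
The homology of $C$ is torsion, hence of finite length. Write $o(C)$ for the right side. For $n\le1$ the determinant is that of $\partial\colon C_1\to C_0$, and the claim is \eqref{eq:fulton}. Let $n\ge2$. The module $H_0(C^*\otimes C)$ is torsion, so some $0\ne g\in D$ is null-homotopic on $C$. Take $\phi\colon K(g)\otimes C_0\to C$, $E$ and $C'=\operatorname{cone}(\phi)/E$ from Lemma~\ref{lem:shorten}, with the induced bases. The differential of $\operatorname{cone}(\phi)=E\oplus C'$ is block triangular, so $\operatorname{cone}(\phi)$ is also the cone of a chain map $C'[-1]\to E$. Both $\chi$ and $o$ vanish on $E$ and, by Lemma~\ref{lem:det}(b), both satisfy $f(\operatorname{cone})=f(\text{target})-f(\text{source})$. Hence both satisfy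
\[
f(C)-f(K(g)\otimes C_0)=-f(C'[-1]).
\]
They agree on $K(g)\otimes C_0$, in degrees $[0,1]$, and by induction on $C'[-1]$, in degrees $[0,n-1]$.
\end{proof}

\begin{proposition}\label{prop:curve}
Let $R$ be a Cohen--Macaulay local ring and $F$ a finite free complex in degrees $\ge0$ whose support $Z$ satisfies $\dim Z\le\dim R-2$. Let $\mathfrak p\subset\mathfrak q$ be primes with $\mathfrak p\notin Z$ such that $D=R_\mathfrak q/\mathfrak pR_\mathfrak q$ has dimension one. Then $\chi(F\otimes D)=0$.
\end{proposition}

\begin{proof}
Fix bases of the $F_i$, write $Z=V(I)$ and $\mathcal U=\operatorname{Spec}R\smallsetminus Z$. For $g\in I$ the complex $F_g$ is exact, and by Lemma~\ref{lem:det}(a) the units $\det F_g\in R_g^\times$ agree on overlaps. They glue to a unit $\eta$ of $H^0(\mathcal U,\mathcal O)$. The kernel and cokernel of $R\to H^0(\mathcal U,\mathcal O)$ are the local cohomology modules $H^0_I(R)$ and $H^1_I(R)$, which vanish since $\operatorname{grade}I=\operatorname{ht}I\ge2$ in the Cohen--Macaulay ring $R$. So $\eta$ and $\eta^{-1}$ lie in $R$. Choosing $g\in I\smallsetminus\mathfrak p$, we see that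 $\det(F\otimes\kappa)$ is the image of $\eta$, a unit of $D$, and Lemma~\ref{lem:ord} gives $\chi(F\otimes D)=0$.
\end{proof}

In codimension one the statement fails: for $F=K(f)$ with $f\in\mathfrak q\smallsetminus\mathfrak p$ we get $\chi(F\otimes D)=\operatorname{ord}_D(f)>0$.

\section{Localized Chern characters and the positive result}\label{sec:chern}

Let $R$ be Gorenstein and let $M,N$ have Property F. If $M$ or $N$ is zero, both sides of the formula vanish, so assume $M,N\ne0$. Completion preserves the Gorenstein property, dimensions, projective dimensions and the lengths of Tor and Ext, so we may assume $R=Q/I$ with $Q$ regular local of dimension $n$. Let $d=\dim R$, $c=\operatorname{codim}M$, $c'=\operatorname{codim}N$, and let $F,G$ be finite free resolutions of $M,N$.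

For a closed set $V\subseteq\operatorname{Spec}R$, the Chow group $A_k(V)$ is the $\mathbb Q$-vector space on the symbols $[R/\mathfrak p]$ with $\mathfrak p\in V$, $\dim R/\mathfrak p=k$, modulo the divisors of rational functions on the $(k+1)$-dimensional integral closed subschemes of $V$. If $\dim V\le k$ there are no relations, so $A_k(V)$ is free on the $k$-dimensional components of $V$; in particular $A_k(V)=0$ for $k>\dim V$, and $A_0$ of the closed point is $\mathbb Q$. When $\dim V>0$, the class of the closed point is a rational multiple of a divisor on a curve and dies in $A_0(V)$; this is why the classes below have to be localized on supports. We use the following facts from \cite[Ch.~18 and 20]{Fulton} and \cite[Ch.~11--12]{Roberts}.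

\begin{enumerate}
\item[(C1)] A finite free complex $C$ over $R$ with support $Z$ defines operators $\operatorname{ch}_i(C)\colon A_k(V)\to A_{k-i}(V\cap Z)$ for $i\ge0$ and all closed $V$. They are compatible with push-forward along closed immersions, commute with each other, and depend only on the homotopy class of $C$. Put $\operatorname{ch}=\sum_i\operatorname{ch}_i$.
\item[(C2)] $\operatorname{ch}(C\otimes C')=\operatorname{ch}(C)\operatorname{ch}(C')$, $\operatorname{ch}_i(C^*)=(-1)^i\operatorname{ch}_i(C)$ and $\operatorname{ch}_i(C[1])=-\operatorname{ch}_i(C)$.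
\item[(C3)] If $V\subseteq Z$, then $\operatorname{ch}_i(C)$ acts on $A_*(V)$ as $\sum_j(-1)^j\operatorname{ch}_i(C_j)$, that is, as $0$ for $i\ge1$ and as multiplication by $\sum_j(-1)^j\operatorname{rank}C_j$ for $i=0$.
\item[(C4)] Each module $K$ has a class $\tau(K)=\sum_k\tau_k(K)\in A_*(\operatorname{Supp}K)$, additive on short exact sequences. If $\dim K\le k$, then $\tau_k(K)=\sum_{\dim R/\mathfrak q=k}\operatorname{length}(K_\mathfrak q)\,[R/\mathfrak q]$; in particular $\tau_k(K)=0$ for $k>\dim K$. If $E$ is a finite free resolution of $K$ over $Q$, then $\tau_k(K)=\operatorname{ch}_{n-k}(E)\cap[\operatorname{Spec}Q]$.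
\item[(C5)] (Riemann--Roch) $\sum_i(-1)^i\tau(H_i(C\otimes K))=\operatorname{ch}(C)\cap\tau(K)$ in $A_*(Z\cap\operatorname{Supp}K)$.
\end{enumerate}

Apply (C5) with $K=R$ to $F\otimes G$ and to $F^*\otimes G$, both supported at the closed point, and take components of dimension $0$. By \eqref{eq:complexes}, (C2) and (C4),
\begin{equation}\label{eq:difference}
\chi(M,N)-M\cdot N=\sum_{i,j\ge0}\bigl(1-(-1)^{i+c}\bigr)\operatorname{ch}_i(F)\operatorname{ch}_j(G)\cap\tau_{i+j}(R)\quad\text{in }\mathbb Q .
\end{equation}
The pairing depends on more than the cycles of $M$ and $N$ through the lower terms of $\tau(R)$. The next two lemmas restrict the indices that can contribute.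

\begin{lemma}\label{lem:parity}
$\tau_k(R)=0$ unless $k\equiv d\pmod2$.
\end{lemma}

\begin{proof}
Let $E$ be the minimal resolution of $R$ over $Q$, of length $e=n-d$ since $R$ is Cohen--Macaulay. Then $E^*[e]$ is a resolution of $\operatorname{Ext}^e_Q(R,Q)=\omega_R\cong R$, so it is homotopy equivalent to $E$. By (C1) and (C2) over $Q$, $\operatorname{ch}_i(E)=(-1)^{e+i}\operatorname{ch}_i(E)$, so $\operatorname{ch}_i(E)=0$ unless $i\equiv e$. By (C4), $\tau_k(R)=0$ unless $n-k\equiv n-d$.
\end{proof}

\begin{lemma}\label{lem:low}
If $i<\min(c,2)$ then $\operatorname{ch}_i(F)=0$, and if $j<\min(c',2)$ then $\operatorname{ch}_j(G)=0$.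
\end{lemma}

\begin{proof}
It suffices to treat $F$, with support $Z=\operatorname{Supp}M$. By compatibility with push-forward it suffices to evaluate on $[V]\in A_k(V)$ for $V=V(\mathfrak p)$ of dimension $k$.

Let $c\ge1$ and $i=0$. Then $F$ is exact at a minimal prime of $R$ of dimension $d$, so $\sum_j(-1)^j\operatorname{rank}F_j=0$, and (C3) settles the case $V\subseteq Z$. If $V\not\subseteq Z$, the target $A_k(V\cap Z)$ is zero.

Let $c\ge2$ and $i=1$. For $V\subseteq Z$ use (C3). Let $V\not\subseteq Z$. The modules $H_i(F\otimes R/\mathfrak p)$ are supported on $V\cap Z$, of dimension at most $k-1$. We have $\tau_k(R/\mathfrak p)=[V]$ and $\operatorname{ch}_0(F)=0$, so the component of dimension $k-1$ of (C5) reads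
\[
\operatorname{ch}_1(F)\cap[V]=\sum_i(-1)^i\tau_{k-1}\bigl(H_i(F\otimes R/\mathfrak p)\bigr)=\sum_{\mathfrak q}\chi\bigl(F\otimes R_\mathfrak q/\mathfrak pR_\mathfrak q\bigr)\,[R/\mathfrak q],
\]
where $V(\mathfrak q)$ runs through the $(k-1)$-dimensional components of $V\cap Z$. For such $\mathfrak q$ no prime lies strictly between $\mathfrak p$ and $\mathfrak q$, so $R_\mathfrak q/\mathfrak pR_\mathfrak q$ has dimension one, and the coefficient vanishes by Proposition~\ref{prop:curve}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Suppose that the term of \eqref{eq:difference} with indices $i,j$ is nonzero, and put $k=i+j$. Then: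
\begin{enumerate}
\item[(1)] $i\not\equiv c\pmod 2$, because of the coefficient;
\item[(2)] $k\le d$, and $k\equiv d\pmod2$ by Lemma~\ref{lem:parity};
\item[(3)] $i\le d-c'$, because $\operatorname{ch}_j(G)\cap\tau_k(R)$ lies in $A_i(\operatorname{Supp}N)$ and $\dim N=d-c'$; and $j\le d-c$, by the same argument after commuting the two operators;
\item[(4)] $i\ge\min(c,2)$ and $j\ge\min(c',2)$, by Lemma~\ref{lem:low}.
\end{enumerate}
By (F3), $c+c'\ge d$.

\emph{Case $c\le2$.} By (3), $i\le d-c'\le c$, and by (4), $i\ge c$. So $i=c$, against (1).

\emph{Case $c'\le2$.} By (3) and (4), $c'\le j\le d-c\le c'$, so $j=d-c$. By (2), $i=k-j\equiv d-(d-c)=c$, against (1).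

\emph{Case $c,c'\ge3$ and $d\le5$.} By (4) and (2), $4\le k\le d\le5$ and $k\equiv d$, so $k=d$. By (3), $d=i+j\le2d-c-c'$, so $c+c'\le d\le5$, against $c,c'\ge3$.

These cases cover the hypotheses, so every term of \eqref{eq:difference} vanishes.
\end{proof}

\begin{remark}
The Gorenstein property enters through Lemma~\ref{lem:parity}, which is used in the second and third cases; Example~\ref{ex:CM}, with $d=3$ and $c'=0$, falls under the second. Lemma~\ref{lem:low} uses only that $R$ is Cohen--Macaulay. Condition (F2) provides the operators $\operatorname{ch}(F)$ and $\operatorname{ch}(G)$, and (F3) closes the inequalities in the first two cases.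
\end{remark}

\begin{remark}
Conditions (1)--(4) also locate the failure. For $d=6$ and $c=c'=3$ they give $i,j\in\{2,3\}$ with $i$ and $i+j$ even, so $i=j=2$ and
\[
\chi(M,N)-M\cdot N=2\operatorname{ch}_2(F)\operatorname{ch}_2(G)\cap\tau_4(R).
\]
For the completion of the ring of Theorem~\ref{thm:main} the left side is $4\varepsilon^2$, so $\tau_4\neq0$ for this ring.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DHM} Dutta, Hochster and McLaughlin, Invent. Math. 79 (1985).

\bibitem{Fulton} Fulton, \emph{Intersection Theory}.

\bibitem{Roberts} P. Roberts, \emph{Multiplicities and Chern Classes in Local Algebra}.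

\bibitem{SVE} \emph{Serre's vanishing conjecture for Ext-groups}, \texttt{https://core.ac.uk/download/pdf/82471463.pdf}.

\end{thebibliography}
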